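\title{Convex calibration dimension and embedding dimension of the abstain loss}

\begin{abstract}
The abstain loss on $n$ outcomes charges $0$ for a correct prediction, $1$ for a wrong one, and $\alpha$ for declining to predict. We compare two measures of how many dimensions a convex surrogate for this loss needs when $\alpha\le\frac12$: the convex calibration dimension and the embedding dimension. They are not equal in general. For $\alpha<\frac12$ the calibration dimension is $2$ for every $n\ge3$, and for $\alpha=\frac12$ it is at most $3$, whereas the embedding dimension is at least $\log n/\log(1/\alpha)$. For $\alpha<\frac12$ we determine exactly when the two dimensions agree: for $n\le4$, and for $n=5$ with $\alpha\le(5-\sqrt5)/10$.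
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $n\ge2$, let $\mathcal Y=[n]=\{1,\dots,n\}$ be a set of outcomes, and let $\Delta_{\mathcal Y}$ be the simplex of probability vectors on $\mathcal Y$. A forecaster either names an outcome or abstains, so the set of reports is $\mathcal R=\mathcal Y\cup\{\perp\}$. For $\alpha\in(0,1)$ the \emph{abstain loss} is
\[
\ell^\alpha(r,y)=\begin{cases}0& r=y,\\ \alpha& r=\perp,\\ 1& r\notin\{y,\perp\}.\end{cases}
\]
We write $\ell^\alpha(r)$ for the vector $(\ell^\alpha(r,y))_{y\in\mathcal Y}$, so that the expected loss of $r$ under $p\in\Delta_{\mathcal Y}$ is the dot product $p\cdot\ell^\alpha(r)$, and we let $\gamma(p)$ be the set of reports that minimize it. The report $y$ has expected loss $1-p_y$ and the report $\perp$ has expected loss $\alpha$. If $\alpha\le\frac12$ and $p_y\ge1-\alpha$, then $p_y\ge\frac12$ is a largest coordinate of $p$. Hence for $\alpha\le\frac12$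
\begin{equation}\label{eq:gamma}
y\in\gamma(p)\iff p_y\ge1-\alpha,\qquad \perp\in\gamma(p)\iff\max_y p_y\le1-\alpha .
\end{equation}

A \emph{convex surrogate} of dimension $d$ replaces the choice among finitely many reports by a convex minimization. It is a function $L:\mathbb R^d\times\mathcal Y\to\mathbb R$ such that each $L_y=L(\cdot,y)$ is convex. We put $L(u)=(L_y(u))_{y\in\mathcal Y}$ and $F_p(u)=p\cdot L(u)=\sum_yp_yL_y(u)$, and we let $\Gamma(p)$ be the set of minimizers of $F_p$. There are two ways to ask that $L$ solve the discrete problem.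

The surrogate $L$ is \emph{calibrated} with respect to $\ell^\alpha$ if there is a map $\psi:\mathbb R^d\to\mathcal R$, the \emph{link}, such that for every $p\in\Delta_{\mathcal Y}$
\begin{equation}\label{eq:calib}
\inf_{u:\ \psi(u)\notin\gamma(p)}F_p(u)>\inf_uF_p(u),
\end{equation}
where the infimum over the empty set is $+\infty$. In words, every point that nearly minimizes $F_p$ is linked to an optimal report. The \emph{convex calibration dimension} $\operatorname{ccdim}(\ell^\alpha)$ is the least $d$ for which a calibrated convex surrogate of dimension $d$ exists.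

The surrogate $L$ \emph{embeds} $\ell^\alpha$ if there is an injective map $\varphi:\mathcal R\to\mathbb R^d$ such that
\begin{itemize}
\item[(i)] $L(\varphi(r))=\ell^\alpha(r)$ for all $r\in\mathcal R$, and
\item[(ii)] $r\in\gamma(p)\iff\varphi(r)\in\Gamma(p)$ for all $p\in\Delta_{\mathcal Y}$ and $r\in\mathcal R$.
\end{itemize}
Here each report is represented by one point, at which the surrogate reproduces the discrete loss. The \emph{embedding dimension} $\operatorname{embed}(\ell^\alpha)$ is the least $d$ for which such a convex surrogate exists.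

Write $\lg$ for $\log_2$. For $\alpha\le\frac12$ it is known that
\begin{equation}\label{eq:known}
\operatorname{ccdim}(\ell^\alpha)\le\operatorname{embed}(\ell^\alpha)\le\lceil\lg n\rceil ,
\end{equation}
because an embedding surrogate is calibrated and a suitably adapted and scaled variant of the binary encoded predictions surrogate embeds $\ell^\alpha$; both inequalities are proved below, in Corollary~\ref{cor:embcal} and Example~\ref{ex:cube}. It is also known that $\operatorname{embed}(\ell^\alpha)=2$ for $n=3$, and that $\operatorname{embed}(\ell^{1/2})\ge3$ for $n\ge5$. The question posed in \cite{problem} is the following.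

\medskip
\noindent\textbf{Question.} \emph{Is $\operatorname{ccdim}(\ell^\alpha)=\operatorname{embed}(\ell^\alpha)$ for every $\alpha\in(0,\frac12]$ and every $n$?}
\medskip

One might well guess that it is. The two dimensions agree for $n\le4$, and it is plausible that many outcomes cannot be crowded into few dimensions by any calibrated surrogate, embedding or not. The answer is nevertheless no: for $n=6$ and $\alpha=\frac14$ the calibration dimension is $2$ and the embedding dimension is $3$, and the gap is unbounded.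

\begin{theorem}\label{thm:cc}
Let $\alpha\in(0,\frac12)$. Then $\operatorname{ccdim}(\ell^\alpha)=1$ if $n=2$, and $\operatorname{ccdim}(\ell^\alpha)=2$ for every $n\ge3$.
\end{theorem}

\begin{theorem}\label{thm:embed}
Let $\alpha\in(0,\frac12]$ and $\alpha_0=\frac{5-\sqrt5}{10}\approx0.276$.
\begin{itemize}
\item[(a)] $\operatorname{embed}(\ell^\alpha)\ge\log n/\log(1/\alpha)$; hence $\operatorname{embed}(\ell^{1/2})=\lceil\lg n\rceil$.
\item[(b)] If $n\ge6$, then $\operatorname{embed}(\ell^\alpha)\ge3$.
\item[(c)] If $n=5$, then $\operatorname{embed}(\ell^\alpha)=2$ for $\alpha\le\alpha_0$ and $\operatorname{embed}(\ell^\alpha)=3$ for $\alpha>\alpha_0$.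
\item[(d)] For each $n\ge6$, $\operatorname{embed}(\ell^\alpha)=3$ for all sufficiently small $\alpha$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:class}
Let $\alpha\in(0,\frac12)$. Then $\operatorname{ccdim}(\ell^\alpha)=\operatorname{embed}(\ell^\alpha)$ if and only if $n\le4$, or $n=5$ and $\alpha\le\alpha_0$. For fixed $\alpha$, the difference $\operatorname{embed}(\ell^\alpha)-\operatorname{ccdim}(\ell^\alpha)$ tends to infinity with $n$.
\end{corollary}

\begin{theorem}\label{thm:half}
For every $n$, $\operatorname{ccdim}(\ell^{1/2})\le3$, while $\operatorname{embed}(\ell^{1/2})=\lceil\lg n\rceil$. For $\alpha=\frac12$ the two dimensions are equal if $n\le4$ and differ if $n\ge9$.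
\end{theorem}

The cases $\alpha=\frac12$, $5\le n\le8$ are not settled here: the embedding dimension is $3$, and we show only that the calibration dimension is $2$ or $3$.

The two notions part at the report $\perp$. In an embedding the single point $\varphi(\perp)$ minimizes $F_p$ for every $p$ at which abstaining is optimal. Every ordered pair of outcomes therefore imposes a linear condition at that one point (Lemma~\ref{lem:W}), and these conditions force a packing of $n$ bodies in $\mathbb R^d$. Calibration allows the link to send a large region to $\perp$, and the distributions on the boundary between predicting $y$ and abstaining may be served by a point $u_y$ that depends on $y$ (Lemma~\ref{lem:crit}). For $\alpha<\frac12$ the points $u_y$ fit on a parabola in the plane (Section~\ref{sec:parabola}); for $\alpha=\frac12$ an inductive construction places them in $\mathbb R^3$ (Section~\ref{sec:half}).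

\medskip
\noindent\textbf{Conventions.} Throughout,
\[
\beta=\frac{\alpha}{1-\alpha},
\]
so that $\beta(1-\alpha)=\alpha$ and $\alpha/\beta=1-\alpha$; for $\alpha\le\frac12$ we have $\beta\in(0,1]$, and $\beta<1$ exactly when $\alpha<\frac12$. The point mass at $y$ is $e_y$. For a convex function $f:\mathbb R^d\to\mathbb R$, a vector $g$ is a \emph{subgradient} at $u$, written $g\in\partial f(u)$, if $f(u')\ge f(u)+g\cdot(u'-u)$ for all $u'$. We use three standard facts: $\partial f(u)$ is never empty; $u$ minimizes $f$ if and only if $0\in\partial f(u)$; and $\partial(af_1+bf_2)(u)=a\,\partial f_1(u)+b\,\partial f_2(u)$ for convex $f_1,f_2:\mathbb R^d\to\mathbb R$ and $a,b>0$.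

\section{A criterion for calibration}\label{sec:crit}

By \eqref{eq:gamma}, the optimal report changes only across the faces $\{p:p_y=1-\alpha\}$. The criterion below attaches two points to each face: a point $u_y$, linked to $\perp$, and a point $v_y$, linked to $y$. Conditions (A2) and (A3) say that both minimize $F_p$ when $p_y=1-\alpha$.

\begin{lemma}\label{lem:crit}
Let $\alpha\in(0,\frac12]$. Let $L_y:\mathbb R^d\to\mathbb R$ be convex functions and $u_y,v_y\in\mathbb R^d$ points $(y\in[n])$, and let $\varepsilon>0$. Suppose that for all $y\ne z$: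
\begin{itemize}
\item[(A1)] $L_y(u_y)=0$ and $L_z(u_y)\ge0$;
\item[(A2)] $L_y(u)+\beta\,\bigl(L_z(u)-L_z(u_y)\bigr)\ge0$ for all $u\in\mathbb R^d$;
\item[(A3)] $L_y(v_y)=-\beta\varepsilon$ and $L_z(v_y)\le L_z(u_y)+\varepsilon$.
\end{itemize}
Then $L$ is calibrated with respect to $\ell^\alpha$.
\end{lemma}

\begin{proof}
Let $\psi(u)=y$ if $L_y(u)\le-\beta\varepsilon/2$, and $\psi(u)=\perp$ if there is no such $y$. At most one $y$ qualifies: if $L_y(u)\le-\beta\varepsilon/2$, then (A2) and (A1) give $L_z(u)\ge L_z(u_y)-L_y(u)/\beta\ge\varepsilon/2>0$ for all $z\ne y$.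

Multiply the bound $L_z(u)-L_z(u_y)\ge-L_y(u)/\beta$ by $p_z$, sum over $z\ne y$, and add $p_yL_y(u)$. Since $\frac{1-p_y}{\beta}-p_y=\frac{1-\alpha-p_y}{\alpha}$, this gives, for all $p$, $u$ and $y$,
\begin{equation}\label{eq:basic}
F_p(u)-F_p(u_y)\ \ge\ -\frac{1-\alpha-p_y}{\alpha}\,L_y(u).
\end{equation}

\emph{Step 1: if $p_y<1-\alpha$, then $\inf_{\psi(u)=y}F_p>\inf F_p$.} If $\psi(u)=y$, then $-L_y(u)\ge\beta\varepsilon/2$, and \eqref{eq:basic} shows that $F_p(u)$ exceeds $F_p(u_y)$ by at least the positive constant $\frac{1-\alpha-p_y}{\alpha}\cdot\frac{\beta\varepsilon}2$.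

\emph{Step 2: if $p_y>1-\alpha$, then $\inf_{\psi(u)\ne y}F_p>\inf F_p$.} We write $p$ as a mixture of $e_y$ and a point of the face. Let $\lambda=1-\frac{1-p_y}{\alpha}\in(0,1]$. Then $p=\lambda e_y+(1-\lambda)\bar p$ with $\bar p\in\Delta_{\mathcal Y}$ and $\bar p_y=1-\alpha$: if $\lambda<1$ take $\bar p_z=\alpha p_z/(1-p_y)$ for $z\ne y$, and if $\lambda=1$ take any $\bar p$ on the face. By \eqref{eq:basic}, $F_{\bar p}(u)\ge F_{\bar p}(u_y)$ for all $u$. By (A3) and (A1),
\[
F_{\bar p}(v_y)\le-(1-\alpha)\beta\varepsilon+F_{\bar p}(u_y)+\alpha\varepsilon=F_{\bar p}(u_y),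
\]
so $F_p(v_y)\le-\lambda\beta\varepsilon+(1-\lambda)F_{\bar p}(u_y)$. If $\psi(u)\ne y$, then $L_y(u)>-\beta\varepsilon/2$, and therefore
\[
F_p(u)=\lambda L_y(u)+(1-\lambda)F_{\bar p}(u)\ge-\lambda\beta\varepsilon/2+(1-\lambda)F_{\bar p}(u_y)\ge F_p(v_y)+\lambda\beta\varepsilon/2 .
\]

Now fix $p$. If all $p_y\le1-\alpha$, then by \eqref{eq:gamma} the set $\{u:\psi(u)\notin\gamma(p)\}$ is the union of the finitely many sets $\{u:\psi(u)=y\}$ with $p_y<1-\alpha$, and Step~1 gives \eqref{eq:calib}. Otherwise some $p_y>1-\alpha\ge\frac12$, so $\gamma(p)=\{y\}$, and Step~2 gives \eqref{eq:calib}.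
\end{proof}

The inequality in (A1) serves only to make the link well defined, and $\alpha\le\frac12$ enters only in the last paragraph. Condition (A3) cannot be dropped, since $L\equiv0$ satisfies (A1) and (A2). An embedding is the special case of the lemma in which all the points $u_y$ coincide.

\begin{corollary}\label{cor:embcal}
Let $\alpha\in(0,\frac12]$. A convex surrogate that embeds $\ell^\alpha$ is calibrated. Hence $\operatorname{ccdim}(\ell^\alpha)\le\operatorname{embed}(\ell^\alpha)$.
\end{corollary}

\begin{proof}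
Let $L$ embed $\ell^\alpha$ through $\varphi$. Subtracting a constant from all $L_y$ does not affect \eqref{eq:calib}, so it suffices to apply Lemma~\ref{lem:crit} to $L'_y=L_y-\alpha$ with $u_y=\varphi(\perp)$, $v_y=\varphi(y)$ and $\varepsilon=1-\alpha$. By (i), $L'_y(u_y)=L'_z(u_y)=0$, $L'_y(v_y)=-\alpha=-\beta\varepsilon$ and $L'_z(v_y)=1-\alpha=\varepsilon$, which is (A1) and (A3). For $p=(1-\alpha)e_y+\alpha e_z$ we have $\perp\in\gamma(p)$, so by (ii) the minimum of $F_p$ is attained at $\varphi(\perp)$ and equals $\alpha$. Thus $(1-\alpha)L'_y+\alpha L'_z\ge0$, and division by $1-\alpha$ gives (A2).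
\end{proof}

\section{Points on a parabola: the case $\alpha<\frac12$}\label{sec:parabola}

We begin with the lower bounds. On a line, the point that serves the middle one of three outcomes is optimal for a mixture of the outer two.

\begin{proposition}\label{prop:lower}
Let $\alpha\in(0,1)$. Then $\operatorname{ccdim}(\ell^\alpha)\ge1$, and $\operatorname{ccdim}(\ell^\alpha)\ge2$ if $n\ge3$.
\end{proposition}

\begin{proof}
Note that $\gamma(e_y)=\{y\}$ because $\alpha>0$. If $d=0$, the link takes a single value $r$; for an outcome $y\ne r$ and $p=e_y$ the two sides of \eqref{eq:calib} are equal.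

Let $n\ge3$, and suppose that $L$ is calibrated with $d=1$. For $y=1,2,3$, condition \eqref{eq:calib} at $p=e_y$ gives a point $a_y$ with $L_y(a_y)<\inf_{\psi(u)\ne y}L_y(u)$; in particular $\psi(a_y)=y$, so the three points are distinct. Relabel the outcomes so that $a_1<a_2<a_3$. Since $\psi(a_2)=2$, we have $L_1(a_2)>L_1(a_1)$ and $L_3(a_2)>L_3(a_3)$. Take $g_1\in\partial L_1(a_2)$ and $g_3\in\partial L_3(a_2)$. The subgradient inequalities give $g_1(a_2-a_1)\ge L_1(a_2)-L_1(a_1)>0$ and $g_3(a_2-a_3)\ge L_3(a_2)-L_3(a_3)>0$, so $g_1>0>g_3$. Choose $\lambda\in(0,1)$ with $\lambda g_1+(1-\lambda)g_3=0$ and put $p=\lambda e_1+(1-\lambda)e_3$. Then $a_2$ minimizes $F_p$. But $\psi(a_2)=2\notin\gamma(p)$, because the report $2$ has expected loss $1>\alpha$. This contradicts \eqref{eq:calib}.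
\end{proof}

For the upper bound we build a surrogate on the plane, with coordinates $(t,s)$, that satisfies Lemma~\ref{lem:crit}. Condition (A2) holds as soon as there is an affine function $A$ with $L_z\ge A$, $L_z(u_y)=A(u_y)$, and $L_y\ge-\beta\,(A-A(u_y))$. So we let each $L_z$ be a maximum of affine pieces of two kinds: a piece meant to be active at $u_w$, for each $w\ne z$, and the reflected pieces of the other functions, active at $u_z$. The difficulty is consistency: no piece may exceed the value intended for $L_z$ at any of the points $u_y,v_y$.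

A first attempt puts $u_y=(y,0)$, puts $v_y$ at height $\varepsilon$ above it, and gives $L_z$ the piece $\operatorname{sgn}(w-z)(t-z)+s$ at $u_w$. This piece takes the value $|w-z|$ at $u_w$ and $|w-z|+\varepsilon$ at $v_w$, as (A3) permits. But at $v_z$ it takes the value $\varepsilon$, where (A3) demands at most $-\beta\varepsilon$. The remedy is to bend the line into the parabola $s=-\kappa t^2/2$ and to replace $s$ by the height $s-T_w(t)$ above the tangent line
\[
T_w(t)=\kappa\Bigl(\frac{w^2}2-wt\Bigr)
\]
at $u_w$. This height is $0$ at $u_w$ and negative at every other point of the parabola. The reflected pieces then grow at the other points, and the slack $1-\beta>0$ pays for this growth.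

\begin{example}\label{ex:three}
Let $n=3$ and $\alpha=\frac14$, so $\beta=\frac13$. Name the outcomes $-1,0,1$, take the parabola $s=-t^2$, whose tangents at $t=0,\pm1$ are $T_0=0$ and $T_{\pm1}=1\mp2t$, and let $\varepsilon=\frac34$. Put $u_y=(y,-y^2)$, $v_y=u_y+(0,\frac34)$, and
\begin{align*}
L_0&=\max\bigl\{-\tfrac14,\ \tfrac13(|t|-s),\ 3|t|+s-1\bigr\},\\
L_1&=\max\bigl\{-\tfrac14,\ \tfrac13(|t-1|-s+1-2t),\ 1-t+s,\ s-3t\bigr\},
\end{align*}
and $L_{-1}(t,s)=L_1(-t,s)$. Substitution gives $L(u_0)=(1,0,1)$, $L(v_0)=(\frac74,-\frac14,\frac74)$, $L(u_1)=(2,1,0)$ and $L(v_1)=(\frac{11}4,\frac74,-\frac14)$, in the order $L_{-1},L_0,L_1$. With the mirror symmetry this is (A1) and (A3). For (A2) with $(y,z)=(0,1)$, keep one term of each maximum: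
\[
L_0+\tfrac13(L_1-1)\ge\tfrac13(|t|-s)+\tfrac13(s-t)\ge0 ;
\]
the remaining pairs are covered by the proof below. The link predicts $0$ on the bounded region $|t|+\frac38\le s\le\frac78-3|t|$, where $L_0\le-\frac18$; see Figure~\ref{fig:three}. At $u_1$ the second term of $L_{-1}$ equals $2$ and ties with the last one. The curvature has used up all the slack.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.1]
\fill[gray!30] (0,0.375)--(0.125,0.5)--(0,0.875)--(-0.125,0.5)--cycle;
\fill[gray!30] (0.875,-0.25)--(1,-0.625)--(1.8,-1.425)--(1.8,0.675)--cycle;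
\fill[gray!30] (-0.875,-0.25)--(-1,-0.625)--(-1.8,-1.425)--(-1.8,0.675)--cycle;
\draw[thick,domain=-1.2:1.2,smooth] plot (\x,{-\x*\x});
\draw[dashed] (-0.8,0)--(0.8,0);
\draw[dashed] (0.3,0.4)--(1.25,-1.5);
\draw[dashed] (-0.3,0.4)--(-1.25,-1.5);
\fill (0,0) circle (0.03) node[below] {$u_0$};
\fill (1,-1) circle (0.03) node[left] {$u_1$};
\fill (-1,-1) circle (0.03) node[right] {$u_{-1}$};
\draw (0,0.75) circle (0.03) node[above right] {$v_0$};
\draw (1,-0.25) circle (0.03) node[right] {$v_1$};
\draw (-1,-0.25) circle (0.03) node[left] {$v_{-1}$};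
\node at (0,-0.9) {$\perp$};
\end{tikzpicture}
\caption{The planar surrogate for three outcomes $-1,0,1$ and $\alpha=\frac14$. The points $u_y$ lie on the parabola $s=-t^2$, the dashed lines are its tangents at these points, and $v_y$ lies at height $\frac34$ above $u_y$. The link predicts $y$ on the shaded region $\{L_y\le-\frac18\}$ around $v_y$ (the two outer regions are unbounded) and abstains elsewhere.}\label{fig:three}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:cc}]
For $n=2$, Proposition~\ref{prop:lower} and \eqref{eq:known} give $1\le\operatorname{ccdim}(\ell^\alpha)\le1$. For $n\ge3$ it remains to construct a calibrated surrogate on $\mathbb R^2$. Name the outcomes by $n$ consecutive integers, so that $1\le|y-z|\le n-1$ for $y\ne z$. Since $\beta<1$, we may set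
\[
\kappa=\frac{2(1-\beta)}{\beta(n-1)}>0,\qquad\varepsilon=\frac{\kappa}{2(1+\beta)},\qquad u_y=\Bigl(y,-\frac{\kappa y^2}2\Bigr),\qquad v_y=u_y+(0,\varepsilon),
\]
\[
L_z(t,s)=\max\Bigl\{-\beta\varepsilon,\ \ \beta\bigl(|t-z|-s+T_z(t)\bigr),\ \ \max_{w\ne z}\bigl[\operatorname{sgn}(w-z)(t-z)+s-T_w(t)\bigr]\Bigr\}.
\]
Each $L_z$ is a maximum of affine functions, hence convex. We evaluate at the point $u_y+(0,\nu)$ with $\nu\in\{0,\varepsilon\}$, where $t=y$ and
\[
s-T_w(t)=\nu-\frac\kappa2(w-y)^2\qquad\text{for every }w.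
\]

\emph{The function $L_y$.} The terms are $-\beta\varepsilon$, $-\beta\nu$, and $\nu-\frac\kappa2(w-y)^2\le\nu-\frac\kappa2$ for $w\ne y$. For $\nu=0$ the maximum is $0$. For $\nu=\varepsilon$ we have $\varepsilon-\frac\kappa2=-\beta\varepsilon$ by the choice of $\varepsilon$, so the maximum is $-\beta\varepsilon$. Thus $L_y(u_y)=0$ and $L_y(v_y)=-\beta\varepsilon$.

\emph{The function $L_z$ with $z\ne y$.} The term with $w=y$ equals $|y-z|+\nu$, and the terms with $w\ne y,z$ are at most $|y-z|+\nu$. The second term is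
\[
\beta\Bigl(|y-z|-\nu+\frac\kappa2(y-z)^2\Bigr)\le\beta|y-z|\Bigl(1+\frac{\kappa(n-1)}2\Bigr)=|y-z|
\]
by the choice of $\kappa$. The first term is negative. Thus $L_z(u_y)=|y-z|$ and $L_z(v_y)=|y-z|+\varepsilon$.

This proves (A1) and (A3). For (A2), keep the second term of $L_y$ and the term $w=y$ of $L_z$, and write the latter as $|y-z|+\operatorname{sgn}(y-z)(t-y)+s-T_y(t)$. The heights above the tangent cancel, and
\[
L_y+\beta\bigl(L_z-|y-z|\bigr)\ge\beta\bigl(|t-y|+\operatorname{sgn}(y-z)(t-y)\bigr)\ge0 .
\]
By Lemma~\ref{lem:crit}, $L$ is calibrated. Adding the constant $\beta\varepsilon$ makes it nonnegative.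
\end{proof}

\section{Embeddings as configurations of points}\label{sec:embed}

Whether $\ell^\alpha$ embeds in $\mathbb R^d$ depends only on the positions of the points $\varphi(y)$ relative to $\varphi(\perp)$. For each ordered pair $y\ne z$, all points must lie in a slab $\{v:-1/\beta\le W\cdot v\le1\}$, with the point of $y$ on the upper boundary and the point of $z$ at least $\beta$ below the level of the origin.

\begin{lemma}\label{lem:W}
Let $\alpha\in(0,\frac12]$. Some convex surrogate on $\mathbb R^d$ embeds $\ell^\alpha$ if and only if there are points $v_1,\dots,v_n\in\mathbb R^d$ and, for each ordered pair $y\ne z$, a vector $W_{yz}\in\mathbb R^d$ with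
\begin{equation}\label{eq:W}
W_{yz}\cdot v_y=1,\qquad W_{yz}\cdot v_z\le-\beta,\qquad -\frac1\beta\le W_{yz}\cdot v_w\le1\quad\text{for all }w\in[n].
\end{equation}
\end{lemma}

\begin{proof}
\emph{Necessity.} Translate so that $\varphi(\perp)=0$, and put $v_y=\varphi(y)$. Fix $y\ne z$ and let $p=(1-\alpha)e_y+\alpha e_z$. Since $\perp\in\gamma(p)$, the origin minimizes $F_p$, so $0\in(1-\alpha)\partial L_y(0)+\alpha\,\partial L_z(0)$. Hence there is a vector $W$ with $-\alpha W\in\partial L_y(0)$ and $(1-\alpha)W\in\partial L_z(0)$. Since $L_y(0)=L_z(0)=\alpha$, the subgradient inequalities at $v_w$ read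
\[
L_y(v_w)\ge\alpha-\alpha\,W\cdot v_w,\qquad L_z(v_w)\ge\alpha+(1-\alpha)\,W\cdot v_w .
\]
By (i), $L_y(v_w)$ is $0$ for $w=y$ and $1$ otherwise, so the first inequality gives $W\cdot v_y\ge1$, and $W\cdot v_w\ge-1/\beta$ for $w\ne y$. In the same way the second gives $W\cdot v_z\le-\beta$, and $W\cdot v_w\le1$ for $w\ne z$. Together these are \eqref{eq:W} with $W_{yz}=W$.

\emph{Sufficiency.} Let $L_y$ be the maximum of $0$ and of the affine functions just used:
\[
L_y(u)=\max\Bigl\{0,\ \max_{z\ne y}\bigl[\alpha-\alpha\,W_{yz}\cdot u\bigr],\ \max_{z\ne y}\bigl[\alpha+(1-\alpha)\,W_{zy}\cdot u\bigr]\Bigr\},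
\]
and let $\varphi(\perp)=0$, $\varphi(y)=v_y$. Then $L_y(0)=\alpha$. At $v_y$ we have $\alpha-\alpha W_{yz}\cdot v_y=0$ and $\alpha+(1-\alpha)W_{zy}\cdot v_y\le\alpha-(1-\alpha)\beta=0$, so $L_y(v_y)=0$. At $v_w$ with $w\ne y$ we have $\alpha-\alpha W_{yz}\cdot v_w\le\alpha+\alpha/\beta=1$ and $\alpha+(1-\alpha)W_{zy}\cdot v_w\le1$, with equality in the latter for $z=w$, so $L_y(v_w)=1$. This is (i), and $\varphi$ is injective because the vectors $\ell^\alpha(r)$ are distinct.

For (ii) it is enough to show that no point does better than the best report: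
\begin{equation}\label{eq:floor}
p\cdot L(u)\ge\min_rp\cdot\ell^\alpha(r)\qquad\text{for all }p\text{ and }u.
\end{equation}
Indeed, \eqref{eq:floor} and (i) show that $\min F_p$ equals the right side, so $\varphi(r)\in\Gamma(p)$ exactly when $p\cdot\ell^\alpha(r)$ is minimal. Fix $u$ and let $p^{yz}=(1-\alpha)e_y+\alpha e_z$ for $y\ne z$. The terms containing $W_{yz}$ cancel in
\[
p^{yz}\cdot L(u)\ge(1-\alpha)(\alpha-\alpha W_{yz}\cdot u)+\alpha\bigl(\alpha+(1-\alpha)W_{yz}\cdot u\bigr)=\alpha .
\]
If $p_y\ge1-\alpha$ for some $y$, then $p=\bigl(1-\frac{1-p_y}\alpha\bigr)e_y+\sum_{z\ne y}\frac{p_z}\alpha\,p^{yz}$ with nonnegative weights, and $L_y\ge0$, so $p\cdot L(u)\ge\sum_{z\ne y}p_z=1-p_y$. Otherwise $p$ lies in the polytope $Q=\{p\in\Delta_{\mathcal Y}:p_y\le1-\alpha\text{ for all }y\}$. A vertex of $Q$ has at most one coordinate strictly between $0$ and $1-\alpha$, since mass could be moved in both directions between two such coordinates. As $1-\alpha<1$, some coordinate $y$ of the vertex equals $1-\alpha$. The remaining mass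 $\alpha\le1-\alpha$ sits on one coordinate $z$, for if it were split there would be two coordinates in $(0,\alpha)$. So every vertex of $Q$ is some $p^{yz}$, and $p\cdot L(u)\ge\alpha$ on $Q$. In both cases \eqref{eq:floor} holds.
\end{proof}

\begin{example}\label{ex:cube}
Let $d=\lceil\lg n\rceil$ and let $v_1,\dots,v_n$ be distinct vertices of the cube $\{-1,1\}^d$. For $y\ne z$ pick a coordinate in which $v_y$ and $v_z$ differ, and let $W_{yz}$ be the corresponding unit vector, with the sign of that coordinate of $v_y$. Then $W_{yz}\cdot v_y=1$, $W_{yz}\cdot v_z=-1$, and all values are $\pm1$, so \eqref{eq:W} holds for every $\beta\le1$. This proves $\operatorname{embed}(\ell^\alpha)\le\lceil\lg n\rceil$. For $n=2$ the surrogate of the lemma is $L_1(u)=\max\{0,\alpha(1-u),\alpha-(1-\alpha)u\}$ and $L_2(u)=L_1(-u)$ on the line.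
\end{example}

In this example with $n=2^d$ and $\alpha=\frac12$, shrinking the cube by the factor $\alpha$ toward each vertex tiles it by $2^d$ subcubes. In general the shrunken copies still do not overlap, and counting volume bounds $n$.

\begin{proof}[Proof of Theorem~\ref{thm:embed}(a)]
Let $v_y$ and $W_{yz}$ satisfy \eqref{eq:W} in $\mathbb R^d$. Let $P$ be the convex hull of the $v_y$, and let $k\le d$ be the dimension of its affine span $H$. The points are distinct, because $W_{yz}$ takes different values at $v_y$ and $v_z$; so $k\ge1$. Put $P_y=(1-\alpha)v_y+\alpha P\subset P$. Fix $y\ne z$ and consider the function $u\mapsto W_{yz}\cdot u$, which maps $P$ into $[-1/\beta,1]$. On $P_y$ it is at least $(1-\alpha)-\alpha/\beta=0$, and on $P_z$ it is at most $-(1-\alpha)\beta+\alpha=0$. It is not constant on $H$, so it has no local extremum on $H$; hence it is positive on the interior of $P_y$ in $H$ and negative on the interior of $P_z$. The interiors of the $P_y$ are therefore pairwise disjoint. Each $P_y$ has $k$-dimensional volume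 $\alpha^k$ times that of $P$, so $n\alpha^k\le1$ and $n\le\alpha^{-k}\le\alpha^{-d}$. This is the bound $d\ge\log n/\log(1/\alpha)$. For $\alpha=\frac12$ it gives $d\ge\lceil\lg n\rceil$, which matches Example~\ref{ex:cube}.
\end{proof}

\section{Embeddings in the plane and in space}\label{sec:plane}

The volume bound weakens as $\alpha\to0$, and for $n=6$, $\alpha=\frac14$ it does not exclude $d=2$. In the plane a finer argument is available. Assume \eqref{eq:W} with $d=2$ and write $[a,b]=\det(v_a,v_b)$. The points $v_y$ are nonzero since $W_{yz}\cdot v_y=1$, and they have distinct directions, since $v_z=cv_y$ with $c>0$ would give $W_{yz}\cdot v_z=c>0$. Number them by angle, $\theta_1<\dots<\theta_n<\theta_1+2\pi$, and extend the numbering periodically by $v_{i+n}=v_i$, $\theta_{i+n}=\theta_i+2\pi$. The determinant $[a,b]$ is positive if $0<\theta_b-\theta_a<\pi$ and zero if $\theta_b-\theta_a=\pi$.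

Three vectors in the plane satisfy the first identity below (Cramer's rule), and taking the determinant with $v_d$ gives the second:
\begin{equation}\label{eq:ident}
[a,c]\,v_b=[b,c]\,v_a+[a,b]\,v_c,\qquad[a,c][b,d]=[a,b][c,d]+[a,d][b,c].
\end{equation}
Let $a,b,c$ be distinct outcomes with $[a,b]>0$ and $[b,c]>0$. Take the dot product of the first identity with $W_{ba}$, whose values at $v_b,v_a,v_c$ are $1$, at most $-\beta$, at most $1$; then do the same with $W_{bc}$. The result is
\begin{equation}\label{eq:T}
[a,c]\le[a,b]-\beta[b,c],\qquad[a,c]\le[b,c]-\beta[a,b].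
\end{equation}
The vectors $W$ have been eliminated, and \eqref{eq:T} is all that we use. For the regular $n$-gon and consecutive $a,b,c$ it reads $\sin\frac{4\pi}n\le(1-\beta)\sin\frac{2\pi}n$, that is, $2\cos\frac{2\pi}n\le1-\beta$. For the hexagon this is $1\le1-\beta$, which always fails. For the pentagon it is $\frac{\sqrt5-1}2\le1-\beta$, or $\beta\le\beta_0$ with
\[
\beta_0=\frac{3-\sqrt5}2,\qquad\frac{\beta_0}{1+\beta_0}=\frac{3-\sqrt5}{5-\sqrt5}=\alpha_0 .
\]
As $\alpha=\beta/(1+\beta)$ increases with $\beta$, the condition $\beta\le\beta_0$ means $\alpha\le\alpha_0$. Parts (b) and (c) of Theorem~\ref{thm:embed} say that irregular configurations do no better.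

\begin{lemma}\label{lem:four}
If $n\ge4$, then $\theta_{i+3}-\theta_i>\pi$ for all $i$.
\end{lemma}

\begin{proof}
Let $a,b,c,d$ be $i,i+1,i+2,i+3$ and suppose $\theta_d-\theta_a\le\pi$. Then $[a,d]\ge0$ and the other five determinants of pairs in increasing order are positive. By \eqref{eq:T} for $a,b,c$ and for $b,c,d$, and since $\beta>0$, we have $0<[a,c]<[a,b]$ and $0<[b,d]<[c,d]$. Hence $[a,c][b,d]<[a,b][c,d]\le[a,b][c,d]+[a,d][b,c]$, against the second identity in \eqref{eq:ident}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:embed}(b)]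
By Proposition~\ref{prop:lower} and Corollary~\ref{cor:embcal}, $\operatorname{embed}(\ell^\alpha)\ge2$. If \eqref{eq:W} held with $d=2$ and $n\ge6$, then Lemma~\ref{lem:four} would give $2\pi=\theta_{n+1}-\theta_1\ge(\theta_7-\theta_4)+(\theta_4-\theta_1)>2\pi$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:embed}(c)]
By Proposition~\ref{prop:lower} and \eqref{eq:known}, $2\le\operatorname{embed}(\ell^\alpha)\le3$. We show that \eqref{eq:W} can hold with $d=2$ if and only if $\beta\le\beta_0$.

\emph{Necessity.} Take indices modulo $5$ and let $\sigma=1-\beta\in[0,1)$. By Lemma~\ref{lem:four}, $\theta_{i+2}-\theta_i=2\pi-(\theta_{i+5}-\theta_{i+2})<\pi$, so the determinants $D_i=[i,i+1]$ and $C_i=[i-1,i+1]$ are positive. By \eqref{eq:T}, $C_i\le D_{i-1}-\beta D_i$ and $C_i\le D_i-\beta D_{i-1}$. The first of these gives $C_i\le\sigma D_{i-1}$ if $D_{i-1}\le D_i$, and the second gives $C_i\le\sigma D_i$ if $D_i\le D_{i-1}$. So $C_i\le\sigma\min(D_{i-1},D_i)$. Because $n=5$, the determinant of two points three steps apart is again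 one of the $C$: $[i-1,i+2]=-[i+2,i+4]=-C_{i+3}$. The second identity in \eqref{eq:ident} for $i-1,i,i+1,i+2$ therefore gives
\[
D_{i-1}D_{i+1}=C_iC_{i+1}+C_{i+3}D_i\le\sigma^2D_{i-1}D_{i+1}+\sigma\sqrt{D_{i+2}D_{i+3}}\;D_i ,
\]
that is, $(1-\sigma^2)D_{i-1}D_{i+1}\le\sigma\sqrt{D_{i+2}D_{i+3}}\,D_i$. To remove the unknown $D_i$, multiply these five inequalities between positive quantities: both sides contain the factor $(D_1\cdots D_5)^2$, and what remains is $(1-\sigma^2)^5\le\sigma^5$. So $\sigma^2+\sigma\ge1$, hence $\sigma\ge\frac{\sqrt5-1}2$ and $\beta\le\beta_0$.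

\emph{Sufficiency.} Let $v_y$ be the unit vector at angle $72^\circ y$, and recall $\cos36^\circ=\frac{\sqrt5+1}4$, $\cos72^\circ=\frac{\sqrt5-1}4$, so that $\cos72^\circ/\cos36^\circ=\beta_0$. For $z\in\{y+1,y+2,y-2\}$ let $W_{yz}$ be the vector of length $1/\cos36^\circ$ at angle $72^\circ y-36^\circ$. It makes the angles $36^\circ,36^\circ,108^\circ,108^\circ,180^\circ$ with $v_y,v_{y-1},v_{y+1},v_{y-2},v_{y+2}$, so its values at these points are $1,\,1,\,-\beta_0,\,-\beta_0,\,-1/\cos36^\circ$. Since $\beta_0<1<1/\cos36^\circ<2<1/\beta_0$, the conditions \eqref{eq:W} hold whenever $\beta\le\beta_0$. For $z=y-1$ use the mirror image in the line through $v_y$, which exchanges $v_{y-1}$ with $v_{y+1}$.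
\end{proof}

In the plane the points must surround the origin, by Lemma~\ref{lem:four}, and this is what limits their number. In $\mathbb R^3$ they can all lie on a circle in a plane that misses the origin.

\begin{proof}[Proof of Theorem~\ref{thm:embed}(d)]
By (b) it suffices to satisfy \eqref{eq:W} with $d=3$ for small $\alpha$. Let $\phi_y=2\pi y/n$, $v_y=(\cos\phi_y,\sin\phi_y,1)$, $K=(1+\beta)/(1-\cos\frac{2\pi}n)$, and $W_{yz}=(K\cos\phi_y,K\sin\phi_y,1-K)$ for all $z\ne y$. Then
\[
W_{yz}\cdot v_w=1-K\bigl(1-\cos(\phi_y-\phi_w)\bigr).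
\]
This is $1$ for $w=y$. For $w\ne y$ we have $1-\cos\frac{2\pi}n\le1-\cos(\phi_y-\phi_w)\le2$, so the value lies in $[1-2K,-\beta]$. Thus \eqref{eq:W} holds if $2K-1\le1/\beta$. This is true for all small $\beta$, because $K$ stays bounded as $\beta\to0$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:class}]
For $n\le4$ and every $\alpha\le\frac12$, the lower bound of Proposition~\ref{prop:lower} equals the upper bound $\lceil\lg n\rceil$ in \eqref{eq:known}, namely $1$ for $n=2$ and $2$ for $n=3,4$; so the dimensions agree. For $n\ge5$ and $\alpha<\frac12$ the calibration dimension is $2$ by Theorem~\ref{thm:cc}, and Theorem~\ref{thm:embed}(b),(c) say when the embedding dimension is $2$. The last statement follows from Theorem~\ref{thm:embed}(a).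
\end{proof}

\section{The case $\alpha=\frac12$}\label{sec:half}

For $\beta=1$ the parameters $\kappa$ and $\varepsilon$ of Section~\ref{sec:parabola} vanish, and the criterion itself becomes rigid. Condition (A2) for $(y,z)$ and for $(z,y)$ says that both $u_y$ and $u_z$ minimize $L_y+L_z$, so the pieces that were separate before must now match. We look for vectors $G_{yz}=-G_{zy}$ and take for $L_z$ the truncated cone with apex $u_z$,
\begin{equation}\label{eq:cone}
L_z(u)=\max\Bigl\{-\varepsilon,\ \max_{w\ne z}G_{zw}\cdot(u-u_z)\Bigr\}.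
\end{equation}
For (A2) the piece $w=y$ must be active at $u_y$. For (A3) with $v_y=u_y+\varepsilon V_y$ we want $G_{yz}\cdot V_y=-1$ for all $z\ne y$, and then, by antisymmetry, also $G_{yz}\cdot V_z=1$. These are two linear conditions on $G_{yz}$; in $\mathbb R^3$ they leave one free parameter for each pair. Take $u_y=(\xi_y,0)$ and $V_y=(\omega_y,1)$ with $\xi_y,\omega_y\in\mathbb R^2$, and let $g_{yz}\in\mathbb R^2$ be the first two coordinates of $G_{yz}$. The sum of the two conditions determines the third coordinate of $G_{yz}$, and their difference is (C1) below. The problem is now planar.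

We solve it by induction, placing each new point very far away. Seen from the old points, the new point $N$ lies in a single direction $q$, and the vectors $g_{yN}$ are all close to a single vector $h$. The pair $(q,h)$ is carried along in the induction. Conditions (E0), (E1), (E2) are (C3), (C2), (C2) for a point at infinity in direction $q$ with $g_{y\infty}=h$; the role of (E3) appears in the proof. Let $J$ be the rotation of $\mathbb R^2$ by $+90^\circ$.

\begin{lemma}\label{lem:config}
For every $n\ge1$ there are vectors $\xi_y,\omega_y$ $(y\in[n])$, $g_{yz}=-g_{zy}$ $(y\ne z)$, and $q,h$ in $\mathbb R^2$ such that for all distinct $y,z,w$: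
\begin{itemize}
\item[(C1)] $g_{yz}\cdot(\omega_z-\omega_y)=2$;
\item[(C2)] $(g_{yz}-g_{yw})\cdot(\xi_z-\xi_y)>0$;
\item[(C3)] $g_{yz}\cdot(\xi_z-\xi_y)>0$;
\item[(E0)] $h\cdot q>0$;
\item[(E1)] $(h-g_{yz})\cdot q>0$;
\item[(E2)] $(g_{yz}-h)\cdot(\xi_z-\xi_y)>0$;
\item[(E3)] $\bigl(Jq\cdot(\xi_z-\xi_y)\bigr)\bigl(h\cdot(\omega_z-\omega_y)\bigr)>0$.
\end{itemize}
\end{lemma}

\begin{proof}
For $n=1$ take $\xi_1=\omega_1=0$ and $q=h=(1,0)$; only (E0) is not vacuous. Suppose that the data are given for $n=m$, and let $N=m+1$. Below $y,z$ denote distinct indices in $[m]$. Scaling $q$ by a positive factor preserves the conditions, so let $|q|=1$. Put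
\[
f=Jq,\qquad a_y=f\cdot\xi_y,\qquad b_y=q\cdot\xi_y,\qquad\tau_y=-(2+h\cdot\omega_y),\qquad\eta=-\frac{Jh}{h\cdot q}.
\]
Then $q,f$ is an orthonormal basis, $\eta\cdot h=0$, and $\eta\cdot f=-1$.

\emph{The shape of the new data.} For small $\rho,\delta>0$ we set $\xi_N=q/\rho$ and $g_{yN}=h+k_y$ with small corrections $k_y$. Two conditions depend on the corrections themselves. In (C1), namely $(h+k_y)\cdot(\omega_N-\omega_y)=2$, the numbers $h\cdot\omega_y$ vary with $y$, and small vectors $k_y$ can compensate only if $\omega_N$ is large. We take $\omega_N=\eta/\delta$ and $k_y$ of order $\delta$; then (C1) forces the $f$-component of $k_y/\delta$ to be close to $\tau_y$. In (C2) with apex $N$ the vector $h$ cancels, and the $q$-component of $k_y$ is multiplied by $1/\rho$. So we give $k_y/\delta$ the $q$-component $\rho\Psi_y$, which is negligible in (C1) but decisive in (C2). In the limit, (C2) asks for numbers $\Psi_y$ with $\Psi_y-\Psi_z>a_y(\tau_y-\tau_z)$. Adding this to the inequality with $y$ and $z$ exchanged gives $(a_y-a_z)(\tau_y-\tau_z)<0$,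 which is (E3). Conversely, (E3) lets us find the $\Psi_y$ as values of a concave function. The next pair $(q',h')$ is treated as one more index $*$.

\emph{The concave potential.} Choose $\tau_*>\max_y(-h\cdot\omega_y)$, so that $\tau_*>\tau_y$ for all $y$, and choose $a_*<\min_ya_y$. Let $I=[m]\cup\{*\}$. By (E3) and these choices, $(a_i-a_j)(\tau_i-\tau_j)<0$ for distinct $i,j\in I$. Hence the points $(\tau_i,a_i)$ lie on the graph of a continuous, strictly decreasing function on $\mathbb R$, for instance a piecewise linear one. Let $\Psi$ be an antiderivative and $\Psi_i=\Psi(\tau_i)$. Since $\Psi'$ is strictly decreasing, $\Psi_j-\Psi_i=\int_{\tau_i}^{\tau_j}\Psi'<a_i(\tau_j-\tau_i)$, that is,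
\begin{equation}\label{eq:concave}
\Psi_i-\Psi_j-a_i(\tau_i-\tau_j)>0\qquad\text{for distinct }i,j\in I.
\end{equation}

\emph{Definition of the new data.} Let $t_y$ be the solution of the linear equation
\begin{equation}\label{eq:ty}
(t_yf+\rho\Psi_yq)\cdot(\eta-\delta\omega_y)=2+h\cdot\omega_y .
\end{equation}
The coefficient of $t_y$ is $-1-\delta f\cdot\omega_y$, so $t_y$ is defined for small $\delta$, and $t_y\to\tau_y$ as $(\rho,\delta)\to(0,0)$. Let $t_*=\tau_*$ and $k_i=\delta(t_if+\rho\Psi_iq)$ for $i\in I$; then $k_i\to0$. Define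
\[
\xi_N=q/\rho,\qquad\omega_N=\eta/\delta,\qquad g_{yN}=-g_{Ny}=h+k_y,\qquad q'=q-\rho a_*f,\qquad h'=h+k_* .
\]
Two computations are used twice. For $i\in I$, since $\eta\cdot h=0$,
\begin{equation}\label{eq:comp1}
(h+k_i)\cdot(\omega_N-\omega_y)=-h\cdot\omega_y+(t_if+\rho\Psi_iq)\cdot(\eta-\delta\omega_y).
\end{equation}
For $j\in I$ with $j\ne y$, expanding in the basis $q,f$ gives
\begin{equation}\label{eq:comp2}
\delta^{-1}(k_y-k_j)\cdot(\xi_N-\xi_y)=(\Psi_y-\Psi_j)(1-\rho b_y)-(t_y-t_j)a_y ,
\end{equation}
and the right side tends to $\Psi_y-\Psi_j-a_y(\tau_y-\tau_j)$, which is positive by \eqref{eq:concave}.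

\emph{Verification.} All limits are as $(\rho,\delta)\to(0,0)$. Conditions (C1)--(C3) among old indices are unchanged. Conditions (E0)--(E3) for $(q',h')$ and old indices tend to the old strict inequalities, because $q'\to q$ and $h'\to h$. It remains to treat the conditions that involve $N$. The expressions in (C1), (C3) and (E3) are symmetric in the two indices.

(C1): by \eqref{eq:comp1} with $i=y$ and \eqref{eq:ty}, $g_{yN}\cdot(\omega_N-\omega_y)=2$ exactly.

(C2): the index $N$ can stand in three places. First, $\rho\,(g_{yN}-g_{yz})\cdot(\xi_N-\xi_y)=(h+k_y-g_{yz})\cdot(q-\rho\xi_y)\to(h-g_{yz})\cdot q>0$ by (E1). Second, $(g_{yz}-g_{yN})\cdot(\xi_z-\xi_y)\to(g_{yz}-h)\cdot(\xi_z-\xi_y)>0$ by (E2). Third, $(g_{Ny}-g_{Nz})\cdot(\xi_y-\xi_N)=(k_y-k_z)\cdot(\xi_N-\xi_y)$, and \eqref{eq:comp2} applies with $j=z$.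

(C3): $\rho\,g_{yN}\cdot(\xi_N-\xi_y)=(h+k_y)\cdot(q-\rho\xi_y)\to h\cdot q>0$.

(E1): for the pair $(y,N)$,
\[
(\delta\rho)^{-1}(h'-g_{yN})\cdot q'=(\delta\rho)^{-1}(k_*-k_y)\cdot(q-\rho a_*f)=\Psi_*-\Psi_y-a_*(\tau_*-t_y),
\]
and the limit is positive by \eqref{eq:concave} with $i=*$. For $(N,y)$, $(h'-g_{Ny})\cdot q'=(2h+k_*+k_y)\cdot q'\to2h\cdot q>0$.

(E2): for $(y,N)$, $(g_{yN}-h')\cdot(\xi_N-\xi_y)=(k_y-k_*)\cdot(\xi_N-\xi_y)$, and \eqref{eq:comp2} applies with $j=*$. For $(N,y)$, $\rho\,(g_{Ny}-h')\cdot(\xi_y-\xi_N)=(2h+k_y+k_*)\cdot(q-\rho\xi_y)\to2h\cdot q>0$.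

(E3): since $Jf=-q$, we have $Jq'=f+\rho a_*q$ and $Jq'\cdot(\xi_N-\xi_y)=a_*-a_y-\rho a_*b_y\to a_*-a_y<0$. By \eqref{eq:comp1} with $i=*$, $h'\cdot(\omega_N-\omega_y)\to-h\cdot\omega_y-\tau_*<0$. The product has a positive limit.

Apart from (C1), these are finitely many expressions which, after multiplication by positive factors, have positive limits. So all conditions hold for $\rho$ and $\delta$ small enough.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:half}]
Take the data of Lemma~\ref{lem:config}, and in $\mathbb R^3$ put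
\[
u_y=(\xi_y,0),\qquad V_y=(\omega_y,1),\qquad G_{yz}=\bigl(g_{yz},\,-\tfrac12g_{yz}\cdot(\omega_y+\omega_z)\bigr).
\]
Then $G_{zy}=-G_{yz}$, and (C1) gives $G_{yz}\cdot V_z=\frac12g_{yz}\cdot(\omega_z-\omega_y)=1$ and $G_{yz}\cdot V_y=-1$. Define the convex functions $L_z$ by \eqref{eq:cone}, let $v_y=u_y+\varepsilon V_y$ with $\varepsilon>0$ to be chosen, and let $c_{zy}=g_{zy}\cdot(\xi_y-\xi_z)$, which is positive by (C3). We check the conditions of Lemma~\ref{lem:crit} with $\beta=1$ for $y\ne z$.

(A1): $L_y(u_y)=0$. By (C2), $g_{zw}\cdot(\xi_y-\xi_z)<c_{zy}$ for $w\ne y,z$, so $L_z(u_y)=c_{zy}=G_{zy}\cdot(u_y-u_z)>0$.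

(A2): keeping one piece of each function,
\[
L_y(u)+L_z(u)-L_z(u_y)\ge G_{yz}\cdot(u-u_y)+G_{zy}\cdot(u-u_z)-G_{zy}\cdot(u_y-u_z)=0 .
\]

(A3): every piece of $L_y$ takes the value $\varepsilon\,G_{yw}\cdot V_y=-\varepsilon$ at $v_y$, so $L_y(v_y)=-\varepsilon$. The piece $w$ of $L_z$ takes the value $g_{zw}\cdot(\xi_y-\xi_z)+\varepsilon\,G_{zw}\cdot V_y$ at $v_y$. For $w=y$ this is $c_{zy}+\varepsilon$. For $w\ne y,z$ it is less than $c_{zy}$ if $\varepsilon$ is small, by the strict inequality in (A1). There are finitely many triples, so one $\varepsilon$ serves all, and $L_z(v_y)=L_z(u_y)+\varepsilon$.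

Thus $L$ is calibrated and $\operatorname{ccdim}(\ell^{1/2})\le3$. By Theorem~\ref{thm:embed}(a), $\operatorname{embed}(\ell^{1/2})=\lceil\lg n\rceil$, which is at least $4$ for $n\ge9$. Equality for $n\le4$ was shown for all $\alpha\le\frac12$ in the proof of Corollary~\ref{cor:class}.
\end{proof}

\begin{thebibliography}{1}
\bibitem{problem} \emph{Lower Bounds On Convex Surrogates For Abstain Loss}, \texttt{https://github.com/jfinocchiaro/cvx-fin}.
\end{thebibliography}
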